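# The Treewidth of the 3-Torus

## 1. Dual graphs that are trees

Glue finitely many tetrahedra along their faces so that the result is the 3-torus $\mathbb T^3=\mathbb S^1\times\mathbb S^1\times\mathbb S^1=\mathbb R^3/\mathbb Z^3$, and draw the graph of which tetrahedron is glued to which. How close to a tree can this graph be? We begin with graphs that are trees up to multiplicities, where a short volume argument settles everything.

**Definition (triangulation, dual graph).** A generalized triangulation $T$ is a finite collection of tetrahedra, some or all of whose triangular faces are glued together in pairs by affine maps. Two faces of the same tetrahedron may be glued together, and two tetrahedra may be glued along several faces. For a closed manifold all faces are paired. The dual graph $\Gamma(T)$ is the multigraph with one node per tetrahedron and one arc per pair of identified faces.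

A tetrahedron with two of its own faces glued together gives a loop. For a closed connected manifold $\Gamma(T)$ is connected and 4-regular, where a loop contributes $2$ to the degree.

**Definition (treewidth).** A tree decomposition of a multigraph $G$ is a tree whose vertices carry sets of nodes of $G$, called bags, such that the two ends of every arc lie together in some bag, and for each node the bags containing it form a nonempty connected part of the tree. Its width is the largest bag size minus $1$. The treewidth $\operatorname{tw}(G)$ is the smallest width of a tree decomposition. For a compact 3-manifold $M$,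
$$\operatorname{tw}(M)=\min\{\operatorname{tw}(\Gamma(T)) : T\text{ is a generalized triangulation of }M\}.$$

Loops and multiplicities do not affect treewidth. A path with every arc doubled has treewidth $1$: use the pairs of consecutive nodes as bags. We use three textbook facts.

1. Deleting and contracting arcs does not increase treewidth.
2. If $\operatorname{tw}(G)\le w$, some node of $G$ has at most $w$ distinct neighbors. (Take a decomposition of width at most $w$ with no bag contained in an adjacent one. A leaf bag contains a node lying in no other bag, or there is only one bag; all neighbors of that node lie in the same bag.)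
3. If $G$ is connected and $\operatorname{tw}(G)\le1$, its underlying simple graph is a tree. (A cycle contracts to a triangle, and a triangle has treewidth at least $2$ by fact 2.)

**Affine tetrahedra.** Let $k$ be a field and $V=k^3$. For an ordered quadruple $\Delta=(q_0,q_1,q_2,q_3)$ of points of $V$ put
$$\operatorname{vol}(\Delta)=\det(q_1-q_0,\;q_2-q_0,\;q_3-q_0).$$
We call $\Delta$ flat if $\operatorname{vol}(\Delta)=0$. Its four faces carry the boundary orientation. An even permutation of the $q_i$ changes neither $\operatorname{vol}$ nor the oriented faces; an odd permutation reverses both. An oriented triangle $\sigma$ has edge vectors $(u_1,u_2,u_3)$ in cyclic order, with $u_1+u_2+u_3=0$; the reversed triangle $-\sigma$ has $(-u_3,-u_2,-u_1)$. Two oriented triangles are translates of each other exactly when their cyclic sequences of edge vectors agree.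

Two distinct faces of $\Delta$ share an edge and together contain all four vertices. Hence:
$$\text{if the edge vectors of two distinct faces of }\Delta\text{ lie in one plane }\Pi,\text{ then }\Delta\text{ is flat.}\tag{1}$$

The next lemma says what happens when two non-flat tetrahedra are matched along two faces. It is used here and again in the main proof.

**Lemma 1.** Let $\operatorname{char}k\ne2$, and let $\Delta_1,\Delta_2$ be non-flat. Let $F_1\neq F_1'$ be faces of $\Delta_1$ and $F_2\ne F_2'$ faces of $\Delta_2$ such that $F_2$ is a translate of $-F_1$ and $F_2'$ is a translate of $-F_1'$. Then, for some $s\in V$, $\Delta_2$ is the translate by $s$ of an odd permutation of $\Delta_1$. In particular $\operatorname{vol}(\Delta_2)=-\operatorname{vol}(\Delta_1)$, and the oriented faces of $\Delta_2$ are the translates by $s$ of the reversed faces of $\Delta_1$.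

*Proof.* Name the vertices of $\Delta_1$ so that $F_1$ is on $ABC$ and $F_1'$ is on $ABD$. Let $F_2=s+(-F_1)$ and $F_2'=s'+(-F_1')$, so that their vertex sets are $s+\{A,B,C\}$ and $s'+\{A,B,D\}$.

First we show $s=s'$. The faces $F_2,F_2'$ of $\Delta_2$ have a common edge. Its direction lies in the plane spanned by $B-A,C-A$ and in the plane spanned by $B-A,D-A$. As $\Delta_1$ is not flat, these planes meet in the line spanned by $B-A$. The only edge of $F_2$ parallel to $B-A$ is $s+\{A,B\}$, and the only such edge of $F_2'$ is $s'+\{A,B\}$. So $\{s+A,s+B\}=\{s'+A,s'+B\}$. If $s\ne s'$, then $s+A=s'+B$ and $s+B=s'+A$; subtracting gives $2(B-A)=0$, which is impossible since $2\ne0$ in $k$ and $A\neq B$.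

So $s=s'$, and $\Delta_2$ has vertex set $s+\{A,B,C,D\}$. If $\Delta_2$ were an even permutation of $s+\Delta_1$, its oriented face on $s+\{A,B,C\}$ would be $s+F_1$. But this face is $F_2=s+(-F_1)$, and an orientation of a triangle with three distinct vertices differs from its reverse. So the permutation is odd. $\square$

**Straightening a triangulation of the torus.** Let $T$ triangulate $\mathbb T^3=\mathbb R^3/\mathbb Z^3$. Orient every tetrahedron by the standard orientation of $\mathbb T^3$; then every gluing reverses the induced orientations of the two faces. For each tetrahedron $t$ with vertices $0,1,2,3$ in a positive order, lift its inclusion to a map $\chi_t:t\to\mathbb R^3$ and let $p_t(i)=\chi_t(i)$. If $g$ glues a face $F$ of $t$ to a face $F'$ of $t'$, then $\chi_{t'}\circ g$ and $\chi_t|_F$ agree modulo $\mathbb Z^3$. By continuity they differ by a constant vector, so $p_{t'}\circ g=p_t+\text{const}$ on the vertices of $F$. Since $g$ reverses orientation,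
$$\text{the oriented triangle }p_{t'}(F')\text{ is a translate of }-p_t(F).\tag{2}$$
Write $\operatorname{vol}(t)$ for the volume of $(p_t(0),p_t(1),p_t(2),p_t(3))$, and call $t$ flat if this is $0$.

**Lemma 2.** For every triangulation $T$ of $\mathbb T^3$, $\sum_t\operatorname{vol}(t)=6$.

*Proof.* Extend each $p_t$ to an affine map of $t$ into $\mathbb R^3$. By the relation $p_{t'}\circ g=p_t+\text{const}$, with constant in $\mathbb Z^3$, these maps fit together to a map $f:\mathbb T^3\to\mathbb T^3$. The homotopies $(1-\tau)\chi_t+\tau p_t$ are compatible modulo $\mathbb Z^3$ for the same reason, so $f$ is homotopic to the identity and has degree $1$. Outside a set of measure zero, a point $y$ avoids the images of all faces and of all flat tetrahedra, and the degree is then the number of $x$ with $f(x)=y$, each counted with the sign of $\operatorname{vol}(t)$ for the tetrahedron $t\ni x$. Integrating over $y\in\mathbb T^3$, which has volume $1$, gives $\sum_t\frac16\operatorname{vol}(t)=1$. $\square$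

**Proposition 3.** No triangulation of $\mathbb T^3$ has a dual graph of treewidth at most $1$.

*Proof.* Suppose $\operatorname{tw}(\Gamma(T))\le1$. We show $\sum_t\operatorname{vol}(t)=0$, against Lemma 2.

By fact 3 the underlying simple graph is a tree. Deleting a tree edge of multiplicity $m$ separates the nodes into two sides. If one side is $H$, then $m=4|H|-2\cdot\#\{\text{arcs inside }H\}$ is even, so $m\in\{2,4\}$. If some $m=4$, its two ends have no other arcs, and $\Gamma(T)$ is two nodes joined by four arcs. Otherwise all multiplicities are $2$, every node has at most two neighbors, and $\Gamma(T)$ is a path $v_1,\dots,v_n$ with doubled arcs and a loop at each end (two loops if $n=1$).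

*The path.* A tetrahedron with a loop is flat: by (2) two of its faces are translates up to orientation, so their edge vectors lie in a common plane, and (1) applies. So $v_1$ is flat. Flatness passes along a double arc: if $t$ is flat, all differences of its points lie in a plane $\Pi$; if $t'$ is glued to $t$ along two faces, the edge vectors of both faces lie in $\Pi$, so $t'$ is flat by (1). Hence all $v_i$ are flat.

*Two nodes, four arcs.* If one tetrahedron is flat, so is the other, as just shown. If neither is flat, (2) and Lemma 1 give $\operatorname{vol}(t')=-\operatorname{vol}(t)$. $\square$

So $\operatorname{tw}(\mathbb T^3)\ge2$. What changes when the dual graph has treewidth $2$ or $3$?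

## 2. A torus made of six tetrahedra, and three theorems

Here is a triangulation to compare with. The Kuhn triangulation of the cube $[0,1]^3$ has six tetrahedra, one for each permutation $\pi=(i,j,k)$ of $\{1,2,3\}$, with vertices
$$0,\qquad e_i,\qquad e_i+e_j,\qquad e_i+e_j+e_k .$$
It is the region $x_i\ge x_j\ge x_k$ of the cube. The face omitting the second vertex is shared with $(j,i,k)$, and the face omitting the third vertex with $(i,k,j)$. The face omitting $0$ lies in the side $x_i=1$. Its translate by $-e_i$ has vertices $0,e_j,e_j+e_k$, which is the face of $(j,k,i)$ omitting its last vertex. Symmetrically, the face of $(i,j,k)$ omitting its last vertex is the translate by $-e_k$ of the face of $(k,i,j)$ omitting $0$. So the triangulation is compatible with identifying opposite sides of the cube by translation and gives a triangulation of $\mathbb T^3$ with six tetrahedra.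

In its dual graph $(i,j,k)$ is adjacent exactly once to $(j,i,k),(i,k,j),(j,k,i),(k,i,j)$, and not to $(k,j,i)$. This is the octahedral graph. For a non-adjacent pair $v,v'$ take two adjacent bags, all nodes but $v$ and all nodes but $v'$. No arc contains both $v$ and $v'$, so this is a tree decomposition, with bags of size $5$. Hence
$$\operatorname{tw}(\mathbb T^3)\le4.\tag{3}$$

With Proposition 3 the value is $2$, $3$ or $4$. The problem of determining it is posed in "Computational Geometry", https://drops.dagstuhl.de/storage/04dagstuhl-reports/volume15/issue05/25201/DagRep.15.5.64/DagRep.15.5.64.pdf.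

**Definition (cuts and carvings).** For a set $H$ of nodes of a multigraph $\Gamma$, $d(H)$ is the number of arcs with exactly one end in $H$; loops never count. A carving of $\Gamma$ is a rooted binary tree whose leaves are labelled bijectively by the nodes of $\Gamma$. Each tree node $a$ determines the set $H_a$ of graph nodes labelling leaves below $a$. The width of the carving is $\max_a d(H_a)$, and the carving-width of $\Gamma$ is the smallest width of a carving.

A carving is a recipe for assembling the graph by successive mergers of two pieces; its width is the largest number of arcs leaving a piece. As an example, order the nodes of the octahedral graph as the three even permutations followed by the three odd ones, and add them one at a time to a growing piece. The even permutations form a triangle, and so do the odd ones. The growing pieces have $d=4$, then $8-2=6$, then $12-6=6$, then, by passing to complements, $6$, $4$, and finally $0$. Single nodes have $d=4$. So this carving has width $6$.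

**Theorem A.** $\operatorname{tw}(\mathbb T^3)=4$.

**Theorem B.** Let $k$ be a field with $\operatorname{char}k=0$ or $\operatorname{char}k\ge5$. Let $M$ be a closed connected orientable 3-manifold with classes $\alpha_1,\alpha_2,\alpha_3\in H^1(M;k)$ such that $\alpha_1\cup\alpha_2\cup\alpha_3\ne0$. Then for every triangulation $T$ of $M$, $\Gamma(T)$ has carving-width $\ge6$ and treewidth $\ge4$. Both bounds are attained for $M=\mathbb T^3$.

**Theorem C.** $\operatorname{tw}(\Sigma_g\times\mathbb S^1)=4$ for every $g\ge1$, where $\Sigma_g$ is the closed orientable surface of genus $g$.

## 3. Where flatness stops, and what a piece must remember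

The proof of Proposition 3 works because pieces are attached along two faces and flatness spreads. The natural attempt for larger treewidth is to show again that every piece with few boundary faces has volume $0$. It stops at pieces with four boundary faces: a single Kuhn tetrahedron is such a piece, and it has volume $\pm1$. So the volume of a piece must be allowed to be nonzero, and we must remember something about its four boundary faces that lets volumes cancel later, as in Lemma 1.

A reasonable hope is that a piece with four boundary faces either is bounded like one affine tetrahedron, or has volume $0$ and boundary faces that cancel in opposite pairs. This is false. Let the piece be one flat tetrahedron with vertices $0,e_1,e_1+e_2,e_2$. Its four faces are right triangles with the right angle at four different corners of a square, so no two are translates, and they do not cancel in pairs. We need an invariant of oriented triangles, additive over faces, that sums to zero on flat tetrahedra and still recovers the shape of each face of a non-flat one.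

*Areas alone are too weak.* Compare $(0,e_1,e_2,e_3)$ with $(0,2e_1,\tfrac12e_2,\tfrac12e_3)$. The faces in the plane of $e_1,e_2$ have the same area $e_1\wedge e_2$ up to the same sign, and likewise in the plane of $e_1,e_3$. The volumes are $1$ and $\tfrac12$. So matching area vectors on two faces does not force volumes to match up to sign.

*Edge vectors alone are too weak.* The triangles with cyclic edge sequences $(u_1,u_2,u_3)$ and $(u_1,u_3,u_2)$ have the same set of edge vectors, but over $\mathbb R$ one is a translate of the point reflection of the other, and a nondegenerate triangle is not a translate of its point reflection.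

The invariant in Section 6 records both, separately for each plane direction. It is linear in two respects that matter: areas add within a plane, and parallel edge vectors add within a line. Before this we make the question one about pieces with at most four boundary faces, and we extend the volume formula to $M$ and $k$ as in Theorem B.

## 4. Treewidth three gives cuts of at most four arcs

Let $\Gamma$ be a 4-regular multigraph. Counting arc ends, with a loop inside $H$ counted twice,
$$d(H)=4|H|-2\cdot\#\{\text{arcs inside }H\},\qquad d(H_1\sqcup H_2)=d(H_1)+d(H_2)-2n,\tag{4}$$
where $n$ is the number of arcs between $H_1$ and $H_2$. So all cuts are even.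

**Lemma 4.** Let $\Gamma$ be a connected 4-regular multigraph with $\operatorname{tw}(\Gamma)\le3$. Then $\Gamma$ has a carving of width $\le4$.

*Proof.* We contract $\Gamma$ step by step to one node, deleting loops and keeping parallel arcs. The nodes of the current graph $G$ correspond to disjoint sets $H$ of nodes of $\Gamma$, and the degree of such a node is $d(H)$. We keep the invariant that all these degrees are at most $4$. It holds at the start.

Suppose $G$ has at least two nodes. By facts 1 and 2, some node $v$ of $G$ has at most three distinct neighbors. Its degree $d(v)$ is at most $4$, even by (4), and nonzero because $G$ is connected; so $d(v)\in\{2,4\}$. Let $u$ be a neighbor joined to $v$ by the largest number $m$ of arcs. If $d(v)=4$, four arcs go to at most three neighbors, so $m\ge2$. If $d(v)=2$, then $m\ge1$. In both cases $2m\ge d(v)$. Merging $u$ and $v$ gives a node of degree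
$$d(u)+d(v)-2m\le d(u)\le4,$$
and the invariant persists. The history of the mergers is a carving, each $H_a$ being a node of $G$ at some time, so its width is at most $4$. $\square$

**What remains for Theorem B.** It is enough to show that $\Gamma(T)$ has no carving of width $\le4$. Then the carving-width is at least $6$, since cuts are even, and $\operatorname{tw}(\Gamma(T))\ge4$ by Lemma 4.

## 5. Signed volume computes the triple cup product

From here to the end of Section 7, $k$, $M$ and $\alpha_1,\alpha_2,\alpha_3$ are as in Theorem B, $V=k^3$, and $T$ is a triangulation of $M$. Fix an orientation of $M$ and orient the tetrahedra accordingly. All gluings reverse the induced boundary orientations.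

**Step 1: $T$ is a CW complex.** We must know that no edge is identified with itself in reverse, so that cochains on edges make sense. Consider the midpoint $m$ of an edge $e$ of $T$. Each occurrence of $e$ as an edge of a tetrahedron contributes to the link of $m$ a bigon, whose two corners point to the two ends of $e$ and whose two sides lie in the two faces at that edge. Each side is glued to one other side, and all occurrences are connected through such gluings. So the bigons form one cyclic chain. Opening the chain at one place gives a single large bigon whose two sides are to be glued. If $e$ is identified with its reverse, this gluing exchanges the two corners, the link of $m$ is a projective plane, and $m$ has a neighborhood $U$ that is a cone on $\mathbb{RP}^2$. Then $H_2(U,U\setminus m;\mathbb Z)\cong H_1(\mathbb{RP}^2;\mathbb Z)=\mathbb Z/2$, whereas this group is $0$ at a point of a 3-manifold. So this does not occur. Open triangles embed as well, because faces are glued in pairs. So the open simplices are the cells of a CW structure.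

**Step 2: positions of the vertices.** We replace each tetrahedron by an affine one in $V$. Choose cellular cocycles representing $\alpha_1,\alpha_2,\alpha_3$ and combine them to one $V$-valued function $\Phi$ on oriented edges, with $\Phi(-e)=-\Phi(e)$ and sum $0$ around every triangle. For a tetrahedron $t$ with vertices $0,1,2,3$ put $p_t(0)=0$ and $p_t(j)=\Phi(0j)$. Since $\Phi$ sums to $0$ around triangles, $\Phi(ij)=p_t(j)-p_t(i)$ for all $i,j$, and $p_t$ is unique up to translation with this property. If $g$ glues a face $F$ of $t$ to a face of $t'$, the edges of $F$ and their images are the same edges of $T$, so $p_{t'}\circ g=p_t+\text{const}$ on the vertices of $F$. Thus (2) holds in the present setting also. With $(0,1,2,3)$ a positive order let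
$$\operatorname{vol}(t)=\det\bigl(p_t(1)-p_t(0),\,p_t(2)-p_t(0),\,p_t(3)-p_t(0)\bigr)\in k.$$

**Lemma 5.** $\sum_t\operatorname{vol}(t)=6\,\langle\alpha_1\cup\alpha_2\cup\alpha_3,[M]\rangle$, and this is nonzero.

*Proof.* In general there is no real volume to integrate, so we compute with cochains. The cup product formula needs ordered simplices, and the gluings of $T$ may not respect any vertex order; so we subdivide.

*The subdivision.* Let $K$ be the barycentric subdivision of $T$. The gluings are affine, so they send barycentres to barycentres, and $K$ is a $\Delta$-complex with vertices ordered by the dimension of the cell of which they are barycentres. A 3-simplex $s=(b_0b_1b_2b_3)$ of $K$ in $t$ corresponds to a permutation $(i_0,i_1,i_2,i_3)$ of the vertices of $t$: $b_j$ is the barycentre of $i_0,\dots,i_j$. Let $\varepsilon_s$ be the sign of this permutation relative to the positive order.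

*The cocycle on $K$.* Since $2$ and $3$ are invertible in $k$, extend $p_t$ to barycentres by averaging. For an edge $bc$ of $K$ in $t$ put $\Psi(bc)=p_t(c)-p_t(b)$. Gluings change positions only by translations, so this does not depend on the tetrahedron used. Around a triangle of $K$ the differences sum to $0$, so $\Psi$ is a cocycle. It represents the same class as $\Phi$. Indeed $H^1(M;V)=\operatorname{Hom}(\pi_1(M),V)$, every element of $\pi_1(M)$ based at a vertex of $T$ is an edge loop of $T$, and on an edge of $T$ from $x$ to $y$ with midpoint $b$ the sum of $\Psi$ over the two halves is $(p_t(b)-p_t(x))+(p_t(y)-p_t(b))=\Phi(xy)$.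

*The fundamental cycle.* It is $\sum_s\varepsilon_ss$. Indeed, the ordered simplex $s$ has the orientation of $t$ exactly when $\varepsilon_s=1$. The sum is a cycle: the simplices for two permutations that differ by exchanging $i_j$ and $i_{j+1}$, with $j\in\{0,1,2\}$, share the face omitting $b_j$ and have opposite signs. The face omitting $b_3$ lies in the face $i_0i_1i_2$ of $t$, which is glued to a face of some $t'$. The corresponding simplex of $t'$ comes from $(g(i_0),g(i_1),g(i_2),\cdot)$ and has opposite sign, because $g$ reverses the induced orientations.

*The computation.* Let $w_j=p_t(i_j)-p_t(i_0)$. Writing $b_j$ also for its position,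
$$\det(b_1-b_0,\,b_2-b_0,\,b_3-b_0)=\det\Bigl(\frac{w_1}{2},\frac{w_1+w_2}{3},\frac{w_1+w_2+w_3}{4}\Bigr)=\frac1{24}\det(w_1,w_2,w_3)=\frac1{24}\varepsilon_s\operatorname{vol}(t).$$
Each $t$ contains $24$ simplices $s$. Multiplying by $\varepsilon_s$ and summing, and then using column operations,
$$\sum_t\operatorname{vol}(t)=\sum_s\varepsilon_s\det(b_1-b_0,b_2-b_0,b_3-b_0)=\sum_s\varepsilon_s\det\bigl(\Psi(b_0b_1),\Psi(b_1b_2),\Psi(b_2b_3)\bigr).$$
Let $\Psi=(\psi_1,\psi_2,\psi_3)$, so $\psi_i$ represents $\alpha_i$. The last determinant is $\sum_{\sigma\in S_3}\operatorname{sgn}(\sigma)\,\psi_{\sigma1}(b_0b_1)\psi_{\sigma2}(b_1b_2)\psi_{\sigma3}(b_2b_3)$, and each product is the value of the cup product cochain $\psi_{\sigma1}\cup\psi_{\sigma2}\cup\psi_{\sigma3}$ on $s$. So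
$$\sum_t\operatorname{vol}(t)=\sum_{\sigma\in S_3}\operatorname{sgn}(\sigma)\,\langle\alpha_{\sigma1}\cup\alpha_{\sigma2}\cup\alpha_{\sigma3},[M]\rangle=6\,\langle\alpha_1\cup\alpha_2\cup\alpha_3,[M]\rangle,$$
because classes of degree one anticommute. Evaluation on $[M]$ is an isomorphism $H^3(M;k)\to k$, so the pairing is nonzero, and $6\ne0$ in $k$. $\square$

## 6. An invariant of triangles: area and edges, sorted by plane

Let $\Pi$ run over the 2-dimensional subspaces of $V$ and $\ell$ over the lines (1-dimensional subspaces) in $\Pi$, and put
$$G=\bigoplus_{\Pi}\Bigl(\Lambda^2\Pi\oplus\bigoplus_{\ell\subset\Pi}\ell\Bigr).$$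
Call $\Lambda^2\Pi\oplus\bigoplus_{\ell\subset\Pi}\ell$ the $\Pi$-summand. A line lying in several planes occurs once in each of their summands.

**Definition ($\gamma$ of an oriented triangle).** Let $\sigma$ be an oriented triangle in $V$ with edge vectors $(u_1,u_2,u_3)$ in cyclic order. If they span a line or $0$, call $\sigma$ degenerate and put $\gamma(\sigma)=0$. Otherwise no two of them are dependent, since two dependent ones would leave all three in a line, and they span a plane $\Pi$. Then $\gamma(\sigma)$ has component $u_1\wedge u_2=u_2\wedge u_3=u_3\wedge u_1$ in $\Lambda^2\Pi$, component $u_i$ in the line $\langle u_i\rangle\subset\Pi$ for $i=1,2,3$, and all other components $0$. For an oriented face $F$ of a tetrahedron $t$ of $T$, $\gamma(F)=\gamma(p_t(F))$.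

For example, the triangle $(0,e_1,e_2)$ has edge vectors $e_1,\ e_2-e_1,\ -e_2$. Its $\gamma$ lies in the summand of $\langle e_1,e_2\rangle$: the area component is $e_1\wedge e_2$, and the three line components are the three edge vectors.

Reversal gives $(-u_3,-u_2,-u_1)$, with area $u_3\wedge u_2=-u_2\wedge u_3$, so $\gamma(-\sigma)=-\gamma(\sigma)$. Translation does not change $\gamma$.

**Lemma 6.** If $\gamma(\sigma)=\gamma(\sigma')\ne0$, then $\sigma$ and $\sigma'$ have the same cyclic sequence of edge vectors; that is, $\sigma'$ is a translate of $\sigma$.

*Proof.* Both triangles are nondegenerate with the same plane. The nonzero line components give $\{u_1,u_2,u_3\}=\{u_1',u_2',u_3'\}$. If the cyclic orders were opposite, the areas would be negatives of each other; they are equal and nonzero and $\operatorname{char}k\ne2$, a contradiction. $\square$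

For a quadruple $\Delta$ in $V$ let $\gamma_\Delta=\sum_F\gamma(F)$ over its four oriented faces.

**Lemma 7.** (a) If $\operatorname{vol}(\Delta)=0$, then $\gamma_\Delta=0$. (b) If $\operatorname{vol}(\Delta)\neq0$, the four elements $\gamma(F)$ are nonzero and lie in four different $\Pi$-summands.

*Proof.* (a) If the differences $q_i-q_j$ span at most a line, all faces are degenerate and $\gamma_\Delta=0$. Otherwise they span a unique plane $\Pi$. For $u\in\Pi$ nonzero let $[u]$ be $u$ placed in the summand $\langle u\rangle$ of the $\Pi$-summand, and $[0]=0$; then $[-u]=-[u]$. We claim that for every face, with edge vectors $u_1,u_2,u_3$,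
$$\gamma(F)=u_1\wedge u_2+[u_1]+[u_2]+[u_3].\tag{5}$$
For a nondegenerate face this is the definition. For a degenerate face $u_1\wedge u_2=0$, and all $u_i$ lie in one line, where $[u_1]+[u_2]+[u_3]$ is $u_1+u_2+u_3=0$. So (5) holds.

Now sum (5) over the faces. Each edge of $\Delta$ lies in two faces, with opposite directions, so the terms $[u_i]$ cancel. Translate all $q_i$ into $\Pi$. The area term of the face $(q_i,q_j,q_k)$ is
$$(q_j-q_i)\wedge(q_k-q_j)=q_i\wedge q_j+q_j\wedge q_k+q_k\wedge q_i,$$
a sum over its oriented edges, so the area terms cancel too.

(b) The faces of a non-flat quadruple are nondegenerate, so each $\gamma(F)\neq0$. If two faces spanned the same plane, $\Delta$ would be flat by (1). $\square$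

For the flat square of Section 3, no two faces cancel, but the sum of all four $\gamma(F)$ is $0$. This is the property that was missing.

## 7. Pieces with four boundary faces

For a set $H$ of tetrahedra let $\partial H$ be the set of those faces of tetrahedra in $H$ that are glued to tetrahedra outside $H$, oriented as boundary faces of the tetrahedra of $H$. Thus $|\partial H|=d(H)$. Put
$$\operatorname{vol}(H)=\sum_{t\in H}\operatorname{vol}(t),\qquad \gamma_H=\sum_{t\in H}\gamma_t,$$
where $\gamma_t=\gamma_\Delta$ for $\Delta=(p_t(0),\dots,p_t(3))$. Both are additive over disjoint unions. By (2), two faces glued to each other inside $H$ have opposite $\gamma$, so they cancel and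
$$\gamma_H=\sum_{F\in\partial H}\gamma(F).\tag{6}$$
Each term of (6) lies in a single $\Pi$-summand. So a nonzero component of $\gamma_H$ in each of $r$ different $\Pi$-summands forces $d(H)\ge r$.

**Definition (null, simplex-like).** $H$ is null if $\operatorname{vol}(H)=0$ and $\gamma_H=0$. $H$ is simplex-like if $d(H)=4$ and there are a quadruple $\Delta$ with $\operatorname{vol}(\Delta)=\operatorname{vol}(H)\ne0$ and a bijection from $\partial H$ to the oriented faces of $\Delta$ preserving $\gamma$.

A flat tetrahedron is null by Lemma 7(a). A non-flat one with no faces glued together is simplex-like, with itself as $\Delta$. If $H$ is simplex-like with $\Delta$, then $\gamma_H=\gamma_\Delta$ by (6).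

Suppose now that $\Gamma(T)$ has a carving of width $\le4$.

**Claim 8.** Every set $H$ of the carving is null or simplex-like.

The proof goes up the carving from the leaves.

**Step 1: leaves.** Let $H=\{t\}$. If $\operatorname{vol}(t)=0$, $H$ is null. If $\operatorname{vol}(t)\ne0$, then by Lemma 7(b) $\gamma_t$ has nonzero components in four $\Pi$-summands, so $d(H)\ge4$ by (6). So no two faces of $t$ are glued together, and $H$ is simplex-like.

For the inner nodes let $H=H_1\sqcup H_2$, where $d(H_1),d(H_2),d(H)\le4$ and the claim is known for $H_1$ and $H_2$.

**Step 2: null with null.** Then $H$ is null by additivity.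

**Step 3: simplex-like with null.** We show that $H$ is again simplex-like, with the same simplex, although its boundary faces may have changed. Say $H_1$ is simplex-like with $\Delta$ and $H_2$ is null. Then $\operatorname{vol}(H)=\operatorname{vol}(\Delta)\ne0$, and $\gamma_H=\gamma_\Delta$ has nonzero components in exactly four $\Pi$-summands, each being $\gamma$ of one face of $\Delta$. By (6), $\gamma_H$ is a sum of $d(H)\le4$ terms, each in one $\Pi$-summand. So there are exactly four terms, one for each of the four summands, and they are the $\gamma$'s of the four faces of $\Delta$. Hence $H$ is simplex-like.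

**Step 4: simplex-like with simplex-like.** We show that the two cancel. Let $\Delta_1,\Delta_2$ be the simplices and $n$ the number of arcs between $H_1$ and $H_2$. By (4), $8-2n=d(H)\le4$, so $n\ge2$. Two of these arcs glue two distinct faces in $\partial H_1$ to two distinct faces in $\partial H_2$, and glued faces have opposite $\gamma$. Through the bijections we get distinct faces $F_1,F_1'$ of $\Delta_1$ and distinct faces $F_2,F_2'$ of $\Delta_2$ with
$$\gamma(F_2)=\gamma(-F_1)\neq0,\qquad \gamma(F_2')=\gamma(-F_1')\ne0.$$
By Lemma 6, $F_2$ is a translate of $-F_1$, and $F_2'$ of $-F_1'$. Lemma 1 applies: $\operatorname{vol}(\Delta_2)=-\operatorname{vol}(\Delta_1)$, and the faces of $\Delta_2$ are translates of the reversed faces of $\Delta_1$, so $\gamma_{\Delta_2}=-\gamma_{\Delta_1}$. Therefore $\operatorname{vol}(H)=0$ and $\gamma_H=\gamma_{\Delta_1}+\gamma_{\Delta_2}=0$, so $H$ is null. This proves Claim 8.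

**Step 5: the contradiction.** At the root $H$ consists of all tetrahedra and $d(H)=0$. So $H$ is not simplex-like; it is null, and $\sum_t\operatorname{vol}(t)=0$. This contradicts Lemma 5. Hence $\Gamma(T)$ has no carving of width $\le4$. As explained after Lemma 4, its carving-width is $\ge6$ and its treewidth is $\ge4$. This proves the bounds in Theorem B. $\blacksquare$

Step 4 is where width $4$ is used: with $d(H)\le6$ one would only get $n\ge1$, and a single matched face does not determine the second tetrahedron.

## 8. The torus

**Proof of Theorem A.** In $H^*(\mathbb T^3;\mathbb Q)$ the product of the three standard degree-one classes is nonzero, so $\operatorname{tw}(\mathbb T^3)\ge4$ by Section 7 with $k=\mathbb Q$. The Kuhn triangulation gives $\operatorname{tw}(\mathbb T^3)\le4$ by (3). $\blacksquare$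

**Sharpness in Theorem B.** The Kuhn triangulation of $\mathbb T^3$ has a tree decomposition of width $4$ and the carving of width $6$ described in Section 2. So both bounds in Theorem B are attained for $\mathbb T^3$, and the proof of Theorem B is complete. $\blacksquare$

## 9. Surfaces times a circle

We prove Theorem C.

**Lower bound.** For $g\ge1$, $H^1(\Sigma_g;\mathbb Q)$ contains $a,b$ with $a\cup b\neq0$. With $c$ the class of the circle factor, $a\cup b\cup c\ne0$ in $H^3(\Sigma_g\times\mathbb S^1;\mathbb Q)$ by the Künneth theorem. So Theorem B gives $\operatorname{tw}(\Sigma_g\times\mathbb S^1)\ge4$.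

For the upper bound, $g=1$ is Theorem A. Let $g\ge2$. We construct a triangulation with a tree decomposition of width $4$.

**Step 1: a tree-like triangulation of the base.** Let $F$ be obtained from a pentagon with corners $0,1,2,3,4$ by gluing $0\to1$ to $3\to2$ (edge $a$) and $1\to2$ to $4\to3$ (edge $b$). The side $c=\{0,4\}$ stays free. The boundary word is $a\,b\,a^{-1}b^{-1}c$, so $F$ is a one-holed torus with boundary $c$; all five corners are identified ($0\sim3\sim2\sim1\sim4$). Triangulate it by
$$t=012,\qquad s=023,\qquad r=034.$$
Then $t$ and $s$ are adjacent twice (via $02$ and $a$), $s$ and $r$ once (via $03$), $t$ and $r$ once (via $b$), and $r$ carries $c$. Orient the edges $0\to1$, $1\to2$, $0\to2$, $3\to2$, $0\to3$, $4\to3$. This respects the gluings. It orders $t$ as $0<1<2$ and $s$ as $0<3<2$. The triangle $r$ has $0\to3$ and $4\to3$, so either orientation of $c$ gives it a linear order.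

For $g\ge3$ take a $g$-gon, fan-triangulated by $g-2$ triangles, with edges oriented by the order of its corners, and glue its $g$ sides to the boundaries of $g$ copies of $F$. For $g=2$ glue two copies of $F$ along $c$. Use gluings compatible with orientations of the pieces, and then orient the edges $c$ to match, which is allowed since their orientations were free. The result is a closed connected oriented surface. It has one vertex: each copy of $F$ has one, and each side of the polygon has both ends there. It has $3g+(g-2)=4g-2$ triangles (also for $g=2$), hence $6g-3$ edges, and Euler characteristic $1-(6g-3)+(4g-2)=2-2g$. So it is $\Sigma_g$. Every triangle has a linear vertex order, given by edge orientations, and the gluings preserve it.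

**Step 2: the product.** Over a base triangle with vertices $x<y<z$ triangulate the prism (triangle)$\,\times[0,1]$ by
$$t_1=x_0y_0z_0z_1,\qquad t_2=x_0y_0y_1z_1,\qquad t_3=x_0x_1y_1z_1,$$
where the index is the height, and glue top to bottom. The tetrahedra are pairwise adjacent: $t_1,t_2$ via $x_0y_0z_1$; $t_2,t_3$ via $x_0y_1z_1$; $t_3,t_1$ via the top $x_1y_1z_1$, which is glued to the bottom $x_0y_0z_0$. The three vertical squares are divided as follows.

- Over $xy$: $x_0y_0y_1$ in $t_2$ and $x_0x_1y_1$ in $t_3$.
- Over $yz$: $y_0z_0z_1$ in $t_1$ and $y_0y_1z_1$ in $t_2$.
- Over $xz$: $x_0z_0z_1$ in $t_1$ and $x_0x_1z_1$ in $t_3$.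

So the three sides correspond bijectively to the three pairs among $t_1,t_2,t_3$. Over an edge $u\to v$ the diagonal is $u_0v_1$, which depends only on the edge orientation. So the prisms fit together to a triangulation of $\Sigma_g\times\mathbb S^1$.

**Step 3: pillows.** We insert tetrahedra over every base edge, so that all connections across the edge pass through one tetrahedron on each side. Over a base edge $x\to y$ the two triangles form a square $Q$ with diagonal $x_0y_1$, whose interior is embedded. Take two tetrahedra $L,L'$, each with vertices $x_0,x_1,y_0,y_1$, and glue them to each other by the identity along the two faces $x_0x_1y_0$ and $x_1y_0y_1$ containing the edge $x_1y_0$. Undo the gluing of the two triangles of $Q$; glue the two triangles on one side of $Q$ to the faces $x_0y_0y_1,\ x_0x_1y_1$ of $L$, and those on the other side to the same faces of $L'$.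

*The manifold is unchanged.* $L$ and $L'$ are balls glued along a disk in their boundaries, so $L\cup L'$ is a ball. Its boundary consists of two copies of $Q$, each with diagonal $x_0y_1$, glued along $\partial Q$. The edges of $\partial Q$ on the two sides remain identified, through $L$ and $L'$. So we have cut the manifold along the interior of $Q$ and filled the cut with this ball. To see that this restores the manifold, choose coordinates on the prism on one side of $Q$ in which the base triangle has corners $(0,0),(1,0),(\tfrac12,1)$, the points are $(\xi,\eta,h)$ with $0\le h\le1$, and $Q=\{\eta=0\}$. Let $\phi=\min(\xi,1-\xi,h,1-h)$, $B=\{0\le\eta\le\tfrac12\phi\}$ and $B'=\{0\le\eta\le\phi\}$. These lie in the prism and meet its boundary only in $Q$: a point of $B'$ with $\eta>0$ has $0<\xi<1$, $0<h<1$ and $\eta\le\min(\xi,1-\xi)$, so it is interior. The map $(\xi,\eta,h)\mapsto(\xi,2\eta-\phi,h)$ stretches $\{\tfrac12\phi\le\eta\le\phi\}$ onto $B'$, is the identity on $\eta=\phi$, and moves the wall $\eta=\tfrac12\phi$ to $Q$. So the manifold with $B$ removed (its walls kept as boundary) is homeomorphic to the manifold cut along the interior of $Q$. The removed part $B$ is a ball bounded by two copies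 of $Q$ glued along $\partial Q$, just like $L\cup L'$. A homeomorphism between boundary spheres of balls extends to the balls, so filling with $L\cup L'$ gives the same manifold as filling with $B$, namely the original. (This is the standard 0–2 move.)

Do this at every base edge. The dual graph now has the following arcs and no others.

- The three tetrahedra over each base triangle form a 3-clique.
- At each side of a base triangle, one pillow tetrahedron is joined by one arc to each member of the pair belonging to that side.
- The two pillow tetrahedra over one base edge are joined by two arcs.

The degrees confirm this: a clique member has $2$ arcs in its clique and lies in two of the three pairs, and a pillow tetrahedron has $2+2$ arcs.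

**Step 4: the bags for one copy of $F$.** Since sides correspond bijectively to pairs, and relabelling the three tetrahedra over a triangle permutes the pairs arbitrarily, we can name the tetrahedra over $t,s,r$ as $t_i,s_i,r_i$ ($i=1,2,3$) and the pillow tetrahedra so that the adjacencies, besides the cliques, are:

- $x_1\sim t_1,t_2$; $\;x_2\sim t_2,t_3$; $\;x_3\sim t_1,t_3$;
- $y_1\sim s_1,s_2$; $\;y_2\sim s_2,s_3$; $\;y_4\sim s_1,s_3$;
- $z_3\sim r_1,r_2$; $\;z_4\sim r_2,r_3$; $\;z_5\sim r_1,r_3$;
- $x_1\sim y_1$ and $x_2\sim y_2$ (the two edges between $t$ and $s$), $x_3\sim z_3$ (edge $b$), $y_4\sim z_4$ (edge $03$), and $z_5\sim w$, where $w$ is the outer pillow tetrahedron at $c$.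

Take a path of eleven bags:

1. $t_1,t_2,t_3,x_1,x_3$
2. $t_2,t_3,x_1,x_2,x_3$
3. $x_1,x_2,x_3,z_3$
4. $x_1,x_2,z_3,y_1$
5. $x_2,z_3,y_1,y_2$
6. $y_1,y_2,z_3,r_1,r_2$
7. $y_1,y_2,r_1,r_2,r_3$
8. $y_1,y_2,r_2,r_3,z_4$
9. $y_1,y_2,z_4,y_4$
10. $y_1,y_2,y_4,s_2,s_3$
11. $s_1,s_2,s_3,y_1,y_4$

To bag 7 attach a branch: bag 12 is $r_1,r_3,z_5$, and bag 13, attached to bag 12, is $z_5,w$. All bags have at most $5$ elements.

*Arcs.* The $t$-clique and the arcs at $x_1,x_3$ into it are in bag 1; those at $x_2$ in bag 2; $x_3z_3$ in 3; $x_1y_1$ in 4; $x_2y_2$ in 5; $z_3r_1,z_3r_2$ in 6; the $r$-clique in 7; $z_4r_2,z_4r_3$ in 8; $z_4y_4$ in 9; $y_2s_2,y_2s_3$ in 10; the $s$-clique, $y_1s_1,y_1s_2,y_4s_1,y_4s_3$ in 11; $z_5r_1,z_5r_3$ in 12; $z_5w$ in 13.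

*Connectedness.* The nodes occur in the following bags: $t_1$ in 1; $t_2,t_3$ in 1–2; $x_1$ in 1–4; $x_2$ in 2–5; $x_3$ in 1–3; $z_3$ in 3–6; $y_1$ in 4–11; $y_2$ in 5–10; $r_1$ in 6, 7, 12; $r_2$ in 6–8; $r_3$ in 7, 8, 12; $z_4$ in 8–9; $y_4$ in 9–11; $s_2,s_3$ in 10–11; $s_1$ in 11; $z_5$ in 12–13; $w$ in 13. Each of these is connected, since bag 12 is adjacent to bag 7.

**Step 5: assembly.** For a triangle of the polygon with clique $n_1,n_2,n_3$ take a bag $\{n_1,n_2,n_3\}$ and attach to it, for each side, a bag $\{n_i,n_j,L\}$, where $L$ is the pillow tetrahedron at that side and $n_i,n_j$ is its pair. If two polygon triangles share a diagonal with pillow $L,L'$, join their bags containing $L$ and $L'$ through a bag $\{L,L'\}$. At a side glued to a copy of $F$, the pillow tetrahedron $L$ of the polygon triangle is the $w$ of that copy; join its bag $\{n_i,n_j,w\}$ to bag 13, $\{z_5,w\}$. For $g=2$ the node $w$ of each copy is the node $z_5$ of the other, so the two bags 13 are the same set; use it once, attached to both bags 12. The dual graph of a fan-triangulated polygon is a tree, and each copy of $F$ hangs on it at one edge $c$ (for $g=2$, two copies are joined at one edge). So the bags form a tree.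 All arcs are covered, each node occurs in a connected set of bags, and the width is $4$.

Hence $\operatorname{tw}(\Sigma_g\times\mathbb S^1)\le4$, which with the lower bound proves Theorem C. $\blacksquare$

## 10. The hypotheses of Theorem B in examples

**Maps to the torus.** For $k=\mathbb Q$ the hypothesis of Theorem B holds exactly when there is a map $M\to\mathbb T^3$ of nonzero degree. Given such a map, pull back the three standard classes; their product evaluates to the degree (up to sign). Conversely, multiply the $\alpha_i$ by integers to make them images of integral classes. These are represented by maps to $\mathbb S^1$, and the degree of the product map $M\to\mathbb T^3$ is, up to sign, the value of their triple product on $[M]$. For example, collapsing the $N$-part of $\mathbb T^3\#N$ to a point gives a map of degree one, so $\operatorname{tw}(\mathbb T^3\#N)\ge4$ for every closed connected orientable $N$.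

**Finite characteristic reaches further.** Let $\pi:M\to\Sigma_g$, $g\ge1$, be an oriented circle bundle whose Euler number is nonzero and divisible by a prime $p\ge5$. Part of the Gysin sequence reads
$$H^1(\Sigma_g)\xrightarrow{\ \pi^*\ }H^1(M)\longrightarrow H^0(\Sigma_g)\xrightarrow{\ \cup e\ }H^2(\Sigma_g),$$
where the middle map is fiber integration. Over $\mathbb F_p$ the class $e$ is $0$, so some $c\in H^1(M;\mathbb F_p)$ has fiber integral $1$. For $a,b\in H^1(\Sigma_g;\mathbb F_p)$ with $a\cup b\ne0$, fiber integration sends $\pi^*(a\cup b)\cup c$ to $\pm\, a\cup b\ne0$. So Theorem B gives $\operatorname{tw}(M)\ge4$. Over $\mathbb Q$ the map $\cup\, e$ is injective, so $H^1(M;\mathbb Q)=\pi^*H^1(\Sigma_g;\mathbb Q)$, and all triple products lie in $\pi^*H^3(\Sigma_g;\mathbb Q)=0$. So the hypothesis fails over $\mathbb Q$ for these $M$.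

**Characteristic two must be excluded.** For $\mathbb{RP}^3$ the generator $\alpha\in H^1(\mathbb{RP}^3;\mathbb F_2)$ has $\alpha^3\neq0$. Take two tetrahedra, each with vertices $N,S,v_0,v_1$, glued by the identity along the faces $NSv_0$ and $NSv_1$. As for the pillows, this is a ball; its boundary consists of two triangles $Nv_0v_1$ and two triangles $Sv_0v_1$. Glue the triangle $Nv_0v_1$ of each tetrahedron to the triangle $Sv_0v_1$ of the other by $N\mapsto S$, $v_0\mapsto v_1$, $v_1\mapsto v_0$. This identifies antipodal points of the boundary sphere, so the result is $\mathbb{RP}^3$, with two tetrahedra and hence treewidth at most $1$. So the conclusion of Theorem B fails for $k=\mathbb F_2$. We make no claim for characteristic $3$.
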